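
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Affine hyperspheres with semi-parallel cubic form\\ have parallel cubic form}


\begin{abstract}
We prove that a locally strongly convex affine hypersphere of dimension $n\ge 2$ whose cubic form $C$ satisfies $\hat R\cdot C=0$ also satisfies $\hat\nabla C=0$. The point is that a trace of the equation $\hat R\cdot C=0$ says that the value of $C$ at each point, written in an orthonormal frame, is a critical point of a fixed polynomial with a quartic and a quadratic part. Comparing the degrees of the two parts shows that $|C|^2$ is constant; if the quadratic part is absent, positivity of the quartic part gives $C=0$. Bochner's formula finishes the proof. The argument only needs $\hat\Delta C=\lambda C$ with $\lambda\geq 0$ constant. It also gives sharp bounds for the Pick invariant.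
\end{abstract}

\section{The question and the answer}

Let $M^n$, $n\ge 2$, be a locally strongly convex hypersurface of $\mathbb R^{n+1}$ with its Blaschke (equiaffine) structure: $\nabla$ is the induced affine connection, $h$ the affine metric, which is positive definite by local strong convexity, $\hat\nabla$ and $\hat R$ are the Levi-Civita connection and the curvature tensor of $h$, and
\[
C(X,Y,Z)=(\nabla_Xh)(Y,Z)
\]
is the cubic form. By the Maschke--Pick--Berwald theorem, $C$ vanishes identically exactly when $M$ is an open part of a quadric, so $C$ measures the deviation from the quadrics. The next simplest condition is that $C$ be \emph{parallel}, $\hat\nabla C=0$. Its integrability condition is $\hat R\cdot C=0$, where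
\[
\hat R(X,Y)\cdot C=\hat\nabla_X\hat\nabla_YC-\hat\nabla_Y\hat\nabla_XC-\hat\nabla_{[X,Y]}C .
\]
If $\hat R\cdot C=0$, the cubic form is called \emph{semi-parallel}. Parallel implies semi-parallel, and for general affine hypersurfaces the converse fails.

We study this converse for \emph{affine hyperspheres}, the hypersurfaces whose affine normal lines all pass through one point or are all parallel. Equivalently, the affine shape operator is $S=H\,\mathrm{id}$ with $H$ constant. There the Gauss equation expresses $\hat R$ through $H$ and a quadratic expression in $C$. Hence $\hat R\cdot C=0$ contains no derivatives of $C$ at all: it is a system of cubic equations for the value of $C$ at each point. The question is whether $C$ can move inside the solution set of this system in a non-parallel way.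

Two known results suggest that it cannot. The implication is known for $n=2$, and it is known for $n\ge 3$ if the scalar curvature of $h$ is constant. We will see in \eqref{eq:scal} that on a hypersphere the scalar curvature is a constant plus $\frac14|C|^2$. So the question becomes whether $\hat R\cdot C=0$ forces $|C|^2$ to be constant. The problem of removing the scalar curvature assumption is taken from \cite{problem}. The answer is positive, and neither of the two known results is used below.

\begin{theorem}\label{thm:main}
Let $M^n$, $n\ge 2$, be a locally strongly convex affine hypersphere with $\hat R\cdot C=0$. Then $\hat\nabla C=0$.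
\end{theorem}

\paragraph{The idea.} Suppose a smooth curve $x(t)$ in a Euclidean space satisfies $\operatorname{grad} f(x(t))=\mu\,x(t)$, where $f$ is a homogeneous quartic polynomial and $\mu$ is a constant. Pairing with $x$ gives $4f(x)=\mu|x|^2$ by Euler's identity. Pairing with $x'$ gives $(f(x))'=\frac\mu2(|x|^2)'$. The derivative of the first relation is $(f(x))'=\frac\mu4(|x|^2)'$, so $\mu|x|^2$ is constant.

We shall show that $\hat R\cdot C=0$ leads to exactly this situation. A trace of $\hat R\cdot C$ equals the Laplacian $\hat\Delta C$, and it also equals $(n+1)H\,C$ plus the gradient of an $O(n)$-invariant quartic polynomial, evaluated at $C$. If the trace vanishes, then the components of $C$ in a parallel frame along any curve in $M$ play the role of $x(t)$, with $\mu$ a multiple of $H$. So $|C|^2$ is constant if $H\ne0$. If $H=0$, then the quartic vanishes at $C$, and it turns out to be positive away from $0$, so $C=0$. In both cases $|C|^2$ is constant and $\hat\Delta C=0$, and Bochner's formula gives $\hat\nabla C=0$.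

\medskip
Section~\ref{sec:prelim} recalls the structure equations and computes a trace. Section~\ref{sec:surfaces} does the case $n=2$ by hand and explains what is missing for $n\ge3$. Section~\ref{sec:gradient} finds the quartic. Section~\ref{sec:proof} proves Theorem~\ref{thm:main} in a stronger, intrinsic form (Theorem~\ref{thm:intrinsic}), and Section~\ref{sec:sharp} shows that the constant $\lambda$ in it cannot be replaced by a nonnegative function. Section~\ref{sec:pick} bounds the Pick invariant.

All objects are smooth. The statements are local, so $M$ may be taken connected.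

\section{Structure equations and a trace}\label{sec:prelim}

\subsection{Affine hyperspheres}

Let $D$ be the flat connection of $\mathbb R^{n+1}$ and $\xi$ the affine normal, oriented so that $h>0$. The induced objects are defined by
\[
D_XY=\nabla_XY+h(X,Y)\xi,\qquad D_X\xi=-SX .
\]
We use the following standard facts. The connection $\nabla$ is torsion-free, $C$ is totally symmetric, the Gauss equation is $R(X,Y)Z=h(Y,Z)SX-h(X,Z)SY$ for the curvature $R$ of $\nabla$, and the difference tensor
\[
K_XY=\nabla_XY-\hat\nabla_XY
\]
satisfies $\operatorname{tr}K_X=0$ for all $X$ (apolarity).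

Write $K(X,Y,Z)=h(K_XY,Z)$. This is symmetric in $X,Y$, because both connections are torsion-free, and $\hat\nabla h=0$ gives $C(X,Y,Z)=-K(X,Y,Z)-K(X,Z,Y)$. Forming $C(X,Y,Z)+C(Y,X,Z)-C(Z,X,Y)$ and using the symmetry of $C$, we obtain
\[
C=-2K .
\]
Hence $K$ is a totally symmetric, trace-free $3$-tensor, and each $K_X$ is $h$-self-adjoint. The conditions $\hat R\cdot C=0$ and $\hat\nabla C=0$ are the same conditions on $K$.

Let $(X\wedge Y)Z=h(Y,Z)X-h(X,Z)Y$, an $h$-skew endomorphism. On a hypersphere $R(X,Y)=H\,X\wedge Y$, and inserting $\nabla=\hat\nabla+K$ gives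
\[
H\,X\wedge Y=\hat R(X,Y)+\big[(\hat\nabla_XK)_Y-(\hat\nabla_YK)_X\big]+[K_X,K_Y].
\]
The term in large brackets is self-adjoint and all the other terms are skew, so it vanishes. Therefore
\begin{equation}\label{eq:affine}
\hat R(X,Y)=H\,X\wedge Y-[K_X,K_Y],\qquad (\hat\nabla_XK)_Y=(\hat\nabla_YK)_X .
\end{equation}
The second equation says that the $4$-tensor $\hat\nabla K$ is totally symmetric.

\subsection{The intrinsic setting}\label{sub:setting}

The proof uses only these equations, and it costs nothing to allow a constant $\varepsilon$ in front of the commutator. From now on, $(M^n,h)$, $n\ge2$, is a Riemannian manifold with a totally symmetric trace-free $3$-tensor $K$ such that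
\begin{equation}\label{eq:setting}
\hat\nabla K \text{ is totally symmetric},\qquad \hat R(X,Y)=H\,X\wedge Y-\varepsilon[K_X,K_Y],
\end{equation}
with constants $H$ and $\varepsilon$. Affine hyperspheres are the case $\varepsilon=1$, $K=-\frac12C$.

We fix a local orthonormal frame $e_i$; an index $i$ on a tensor means that $e_i$ is inserted. Write $A_i=K_{e_i}$, a symmetric matrix with entries $(A_i)_{jk}=K_{ijk}$. Inner products of tensors are full contractions. In particular $\langle B,D\rangle=\operatorname{tr}(B^TD)$ for matrices. Put
\[
u=|K|^2,\qquad P_{ij}=\operatorname{tr}(A_iA_j)=\sum_{a,b}K_{iab}K_{jab}.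
\]
Total symmetry and vanishing trace give three relations which we use repeatedly:
\begin{equation}\label{eq:basic}
A_ie_j=A_je_i,\qquad \sum_lA_le_l=0,\qquad \sum_lA_l^2=P,\quad\text{with } \operatorname{tr}P=u .
\end{equation}
For instance $(\sum_lA_l^2)_{im}=\sum_{l,k}K_{lik}K_{lkm}=P_{im}$. From \eqref{eq:basic},
\begin{equation}\label{eq:wedgepair}
\sum_{i,j}h([A_i,A_j]e_j,e_i)=\sum_{i,j}\big(h(A_je_j,A_ie_i)-h(A_ie_j,A_je_i)\big)=-u ,
\end{equation}
so the scalar curvature of $h$ is
\begin{equation}\label{eq:scal}
\sum_{i,j}h(\hat R(e_i,e_j)e_j,e_i)=n(n-1)H+\varepsilon u .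
\end{equation}

\subsection{The trace of $\hat R\cdot K$}

A skew endomorphism $B$ acts on $K$ by
\[
(B\cdot K)(U,V,W)=-K(BU,V,W)-K(U,BV,W)-K(U,V,BW).
\]
With $\hat\nabla^2_{X,Y}K=\hat\nabla_X\hat\nabla_YK-\hat\nabla_{\hat\nabla_XY}K$, the Ricci identity reads $\hat R(X,Y)\cdot K=\hat\nabla^2_{X,Y}K-\hat\nabla^2_{Y,X}K$. We abbreviate $\hat\nabla^2_{i,j}=\hat\nabla^2_{e_i,e_j}$ and put $\hat\Delta K=\sum_l\hat\nabla^2_{l,l}K$.

The condition $\hat R\cdot K=0$ has many components. We want one consequence that also knows about derivatives of $K$. The symmetry of $\hat\nabla K$ provides it: it turns a trace of $\hat R\cdot K$ into the Laplacian.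

\begin{lemma}\label{lem:trace}
In the setting \eqref{eq:setting},
\begin{equation}\label{eq:trace}
(\hat\Delta K)_{ijk}=\sum_l(\hat R(e_l,e_i)\cdot K)_{ljk}.
\end{equation}
Moreover, for every trace-free totally symmetric $K$,
\begin{equation}\label{eq:wedgetrace}
\sum_l\big((e_l\wedge e_i)\cdot K\big)_{ljk}=(n+1)K_{ijk}.
\end{equation}
\end{lemma}

\begin{proof}
Since $\hat\nabla K$ is totally symmetric, $(\hat\nabla^2_{X,Y}K)(Z,U,V)$ is symmetric in $Y,Z,U,V$. Hence
\[
(\hat\Delta K)_{ijk}=\sum_l(\hat\nabla^2_{l,i}K)_{ljk}
=\sum_l(\hat\nabla^2_{i,l}K)_{ljk}+\sum_l(\hat R(e_l,e_i)\cdot K)_{ljk},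
\]
and $\sum_l(\hat\nabla^2_{i,l}K)_{ljk}=\sum_l(\hat\nabla^2_{i,j}K)_{llk}=0$ because $K$ is trace-free.

For \eqref{eq:wedgetrace}, $\sum_l(e_l\wedge e_i)e_l=e_i-ne_i=-(n-1)e_i$, so the first slot contributes $(n-1)K_{ijk}$. Since $(e_l\wedge e_i)e_j=\delta_{ij}e_l-\delta_{lj}e_i$, the second slot contributes $-\delta_{ij}\sum_lK_{llk}+K_{jik}=K_{ijk}$. The third slot contributes the same, by the symmetry between $j$ and $k$.
\end{proof}

Thus $\hat R\cdot K=0$ implies $\hat\Delta K=0$. If we also knew that $|K|^2$ is constant, Bochner's formula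
\begin{equation}\label{eq:bochner}
\tfrac12\hat\Delta|K|^2=|\hat\nabla K|^2+\langle\hat\Delta K,K\rangle
\end{equation}
would give $\hat\nabla K=0$ at once. \emph{The whole problem is the constancy of $|K|^2$.}

\section{Surfaces, and what is missing in higher dimension}\label{sec:surfaces}

In this section $\varepsilon=1$. Let first $n=2$. Every two-dimensional curvature tensor is $\hat R(X,Y)=\kappa\,X\wedge Y$ with a function $\kappa$, and by \eqref{eq:scal} the Gauss curvature is $\kappa=H+\frac u2$. By \eqref{eq:trace} and \eqref{eq:wedgetrace}, \emph{every} locally strongly convex affine sphere in $\mathbb R^3$ satisfies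
\begin{equation}\label{eq:surface}
\hat\Delta K=3\Big(H+\frac u2\Big)K .
\end{equation}
If $\hat R\cdot K=0$, then $\hat\Delta K=0$, so $u\in\{0,-2H\}$ at each point. As $u$ is continuous and $M$ is connected, $u$ is constant, and \eqref{eq:bochner} gives $\hat\nabla K=0$. This proves Theorem~\ref{thm:main} for $n=2$.

In this case the cubic term of $\hat\Delta K$ is $\frac32uK$, a multiple of $K$, and $\hat\Delta K=0$ is really one equation for the number $u$. For $n\ge3$ the cubic term is a new tensor $Q(K)$, computed in Section~\ref{sec:gradient}, and $\hat\Delta K=0$ becomes a system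
\[
Q(K)=-(n+1)H\,K .
\]
Pairing it with $K$ gives one scalar equation between $u$ and the quartic $\langle Q(K),K\rangle$. In general that quartic is not a function of $u$ (for $n=3$, Lemma~\ref{lem:identity} below distinguishes the cubic forms $xyz$ and $x^3-3xy^2$, scaled to equal norm), so this equation alone does not determine $u$. The information needed is how the quartic changes along $M$. In the surface case $\frac32|K|^2K$ is the gradient of $\frac38|K|^4$. This suggests asking whether $Q$ is always a gradient, for then the following lemma applies.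

\begin{lemma}\label{lem:pin}
Let $V$ be a Euclidean vector space, $f$ a homogeneous polynomial of degree $4$ on $V$, and $\mu\in\mathbb R$. Let $x(t)$ be a smooth curve in $V$ with
$df_{x(t)}(v)=\mu\langle x(t),v\rangle$ for all $v\in V$ and all $t$. Then $4f(x(t))=\mu|x(t)|^2$, and $\mu|x(t)|^2$ is constant in $t$.
\end{lemma}

\begin{proof}
Take $v=x$: Euler's identity gives $4f(x)=\mu|x|^2$, hence $(f(x))'=\frac\mu4(|x|^2)'$. Take $v=x'$: $(f(x))'=\mu\langle x,x'\rangle=\frac\mu2(|x|^2)'$. Subtracting, $\mu(|x|^2)'=0$.
\end{proof}

In other words, $x(t)$ stays in the critical set of $f-\frac\mu2|\cdot|^2$, so this function is constant along the curve, and its value there is $-\frac\mu4|x|^2$. That the degree is not $2$ matters: for $f=\frac\mu2|\cdot|^2$ every curve satisfies the hypothesis. It also matters that $\mu$ is constant: for $f=\frac c4|\cdot|^4$ every curve satisfies it with $\mu=c|x|^2$.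

\section{The cubic term is a gradient}\label{sec:gradient}

Let $V_n$ be the Euclidean space of totally symmetric $3$-tensors on $\mathbb R^n$. For $K\in V_n$ define $A_i$ and $P$ as above and
\begin{equation}\label{eq:Q}
\begin{gathered}
T_{ijk}=\operatorname{tr}(A_iA_jA_k)=\sum_{a,b,c}K_{iab}K_{jbc}K_{kca},\\
Q_{ijk}=\sum_m\big(P_{im}K_{mjk}+P_{jm}K_{imk}+P_{km}K_{ijm}\big)-2\,T_{ijk}.
\end{gathered}
\end{equation}
A trace of a product does not change under cyclic permutation and under transposition, so $T$, and therefore $Q$, is totally symmetric. In matrix form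
\begin{equation}\label{eq:Tmatrix}
T_{ijk}=\sum_l(A_lA_iA_l)_{jk},\qquad \langle T,K\rangle=\sum_{i,l}\operatorname{tr}(A_lA_iA_lA_i).
\end{equation}

\begin{lemma}\label{lem:laplace}
In the setting \eqref{eq:setting}, $\hat\Delta K=(n+1)H\,K+\varepsilon\,Q$.
\end{lemma}

\begin{proof}
By \eqref{eq:trace}, \eqref{eq:wedgetrace} and the formula for $\hat R$, it remains to show that
\[
-\sum_l\big([A_l,A_i]\cdot K\big)_{ljk}=Q_{ijk}.
\]
For the first slot we use \eqref{eq:basic}:
\[
\sum_l[A_l,A_i]e_l=\sum_lA_l^2e_i-A_i\sum_lA_le_l=\sum_mP_{im}e_m .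
\]
It contributes $\sum_mP_{im}K_{mjk}$. As $[A_l,A_i]$ is skew, the second and third slots contribute
\[
\sum_l\Big(h(A_l[A_l,A_i]e_j,e_k)+h(A_le_j,[A_l,A_i]e_k)\Big)=\sum_l\big[A_l,[A_l,A_i]\big]_{jk}.
\]
Expanding the double commutator,
\[
\sum_l\big[A_l,[A_l,A_i]\big]=\sum_l\big(A_l^2A_i+A_iA_l^2-2A_lA_iA_l\big)=PA_i+A_iP-2\sum_lA_lA_iA_l ,
\]
whose $jk$-entry is $\sum_m(P_{jm}K_{imk}+P_{km}K_{ijm})-2T_{ijk}$ by \eqref{eq:Tmatrix}.
\end{proof}

If $Q$ is the gradient of a homogeneous quartic $\Phi$, then $4\Phi=\langle Q,K\rangle$ by Euler's identity. So there is only one candidate: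
\begin{equation}\label{eq:Phi}
\Phi(K)=\tfrac14\langle Q,K\rangle=\tfrac14\big(3|P|^2-2\langle T,K\rangle\big),
\end{equation}
where we used $\sum P_{im}K_{mjk}K_{ijk}=|P|^2$.

\begin{lemma}\label{lem:gradient}
For all $K,L\in V_n$ one has $d\Phi_K(L)=\langle Q,L\rangle$. Moreover,
\begin{equation}\label{eq:squares}
4\Phi(K)=|P|^2+\sum_{i,j}\big|[A_i,A_j]\big|^2 .
\end{equation}
In particular $\Phi\ge0$, and $\Phi(K)=0$ only for $K=0$.
\end{lemma}

\begin{proof}
Let $(B_i)_{jk}=L_{ijk}$. The derivative of $P_{im}$ in the direction $L$ is $\langle B_i,A_m\rangle+\langle A_i,B_m\rangle$, so $|P|^2$ has derivative $4\sum_{i,m}P_{im}\langle A_m,B_i\rangle$. By \eqref{eq:Tmatrix}, the cyclic invariance of the trace and renaming of indices, each of the four factors of $\langle T,K\rangle$ contributes equally, so its derivative is $4\sum_{i,l}\operatorname{tr}(B_iA_lA_iA_l)=4\langle T,L\rangle$. Hence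
\[
d\Phi_K(L)=3\sum_{i,m}P_{im}\langle A_m,B_i\rangle-2\langle T,L\rangle .
\]
Since $L$ is totally symmetric, the three $P$-terms of \eqref{eq:Q} have the same inner product with $L$, and the right-hand side is $\langle Q,L\rangle$.

For \eqref{eq:squares}, $[A_i,A_j]$ is skew, so
\[
\big|[A_i,A_j]\big|^2=-\operatorname{tr}\big([A_i,A_j]^2\big)=2\operatorname{tr}(A_i^2A_j^2)-2\operatorname{tr}(A_iA_jA_iA_j).
\]
Summing with $\sum_iA_i^2=P$ gives $\sum_{i,j}|[A_i,A_j]|^2=2|P|^2-2\langle T,K\rangle$. Adding $|P|^2$ gives $4\Phi$. Finally, $\Phi=0$ forces $P=0$, hence $|K|^2=\operatorname{tr}P=0$.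
\end{proof}

By \eqref{eq:squares}, $\Phi$ is $O(n)$-invariant, so $\Phi(K)$ is a well-defined function on $M$.

\section{Proof of the theorem}\label{sec:proof}

\begin{theorem}\label{thm:intrinsic}
Let $(M^n,h)$, $n\ge2$, be a Riemannian manifold with a totally symmetric trace-free $3$-tensor $K$ such that $\hat\nabla K$ is totally symmetric and
\[
\hat R(X,Y)=H\,X\wedge Y-\varepsilon[K_X,K_Y],\qquad H,\varepsilon \text{ constants},\ \varepsilon\ne0 .
\]
If $\hat\Delta K=\lambda K$ for a constant $\lambda$, then $|K|^2$ is locally constant and $|\hat\nabla K|^2=-\lambda|K|^2$. In particular $\hat\nabla K=0$ if $\lambda\ge0$, and $K=0$ if $\lambda>0$. Moreover,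
\begin{equation}\label{eq:scalar}
4\varepsilon\,\Phi(K)=\big(\lambda-(n+1)H\big)|K|^2 .
\end{equation}
\end{theorem}

\begin{proof}
Put $\mu=\lambda-(n+1)H$, a constant. By Lemma~\ref{lem:laplace} the hypothesis says
\begin{equation}\label{eq:critical}
\varepsilon\,Q=\mu K .
\end{equation}
Take a smooth curve in $M$ and an orthonormal frame that is $\hat\nabla$-parallel along it. The components of $K$ in this frame form a smooth curve $x(t)$ in $V_n$ with $|x|^2=u$. By Lemma~\ref{lem:gradient} and \eqref{eq:critical} the quartic $f=\varepsilon\Phi$ satisfies $df_x(L)=\varepsilon\langle Q(x),L\rangle=\mu\langle x,L\rangle$ for all $L\in V_n$. Since the curve in $M$ is arbitrary, Lemma~\ref{lem:pin} gives \eqref{eq:scalar} everywhere and shows that $\mu u$ is locally constant on $M$.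

If $\mu\ne0$, then $u$ is locally constant. If $\mu=0$, then $\Phi(K)=0$ by \eqref{eq:scalar}, as $\varepsilon\ne0$. So $K=0$ by Lemma~\ref{lem:gradient}, and $u=0$. In both cases \eqref{eq:bochner} becomes $0=|\hat\nabla K|^2+\lambda u$. The remaining claims follow since $|\hat\nabla K|^2\ge0$ and $u\ge0$, and since these norms vanish only for vanishing tensors.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:affine}, the affine hypersphere is in the setting of Theorem~\ref{thm:intrinsic} with $K=-\frac12C$ and $\varepsilon=1$. By \eqref{eq:trace}, $\hat R\cdot C=0$ implies $\hat\Delta K=0$. Theorem~\ref{thm:intrinsic} with $\lambda=0$ gives $\hat\nabla K=0$, that is, $\hat\nabla C=0$.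
\end{proof}

Only a trace of the hypothesis was used, so the argument gives more.

\begin{corollary}\label{cor:equiv}
For a locally strongly convex affine hypersphere of dimension $n\ge2$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\hat\nabla C=0$;
\item[(b)] $\hat R\cdot C=0$;
\item[(c)] $\hat\Delta C=0$;
\item[(d)] $\sum_l(\hat R(e_l,X)\cdot C)(e_l,Y,Z)=0$ for all $X,Y,Z$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) implies (b) by the definition of $\hat R\cdot C$, and (b) implies (d) by taking a trace. (d) and (c) are equivalent by \eqref{eq:trace}. (c) implies (a) by Theorem~\ref{thm:intrinsic} with $\varepsilon=1$, $\lambda=0$.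
\end{proof}

\begin{remark}[Where the hypotheses enter]
In the proof of Theorem~\ref{thm:main}, positive definiteness of $h$ is essential at two points: in \eqref{eq:squares}, where $\Phi=0$ must force $K=0$, and in the last step, where $|\hat\nabla K|^2=0$ must force $\hat\nabla K=0$. The hypersphere condition enters through \eqref{eq:affine}: it makes $\hat\nabla K$ symmetric and $H$ constant. The case $\varepsilon=0$ has to be excluded from Theorem~\ref{thm:intrinsic}: on the flat plane with complex coordinate $z$ the tensor $K=\operatorname{Re}(z\,dz^3)$ is trace-free, and $\hat\nabla K=\operatorname{Re}(dz^4)$ is totally symmetric and parallel. So $\hat\Delta K=0$, and all hypotheses but $\varepsilon\ne0$ hold with $H=\varepsilon=\lambda=0$, but $\hat\nabla K\ne0$.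
\end{remark}

\begin{remark}[Minimal Lagrangian submanifolds]
The case $\varepsilon=-1$ of Theorem~\ref{thm:intrinsic} covers minimal Lagrangian submanifolds of complex space forms of holomorphic sectional curvature $4H$. If $\mathcal J$ is the complex structure and the second fundamental form is written as $\mathcal JK_XY$, then $K$ is totally symmetric. It is trace-free by minimality, $\hat\nabla K$ is symmetric by the Codazzi equation, and the Gauss equation reads $\hat R(X,Y)=H\,X\wedge Y+[K_X,K_Y]$.
\end{remark}

\section{Why $\lambda$ must be constant}\label{sec:sharp}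

In Theorem~\ref{thm:intrinsic} the constant $\lambda$ cannot be replaced by a function $\lambda\ge0$. Indeed, by \eqref{eq:surface} every locally strongly convex affine sphere in $\mathbb R^3$ satisfies $\hat\Delta K=\lambda K$ with the function $\lambda=3(H+\frac u2)$, and if $H=0$, then $\lambda=\frac32u\ge0$. On the other hand, $\hat\nabla C=0$ and $H=0$ force $C=0$, by \eqref{eq:scalar} with $\lambda=0$ and Lemma~\ref{lem:gradient}. So any locally strongly convex improper affine sphere in $\mathbb R^3$ (that is, $H=0$) with $C\ne0$ is a counterexample.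

Here is an explicit one. Let $f(r)$, $r=|x|>0$, $x\in\mathbb R^2$, be a radial function with $f'(r)=\sqrt{r^2+1}$. The eigenvalues of its Hessian,
\[
f''=\frac{r}{\sqrt{r^2+1}}\qquad\text{and}\qquad \frac{f'}r=\frac{\sqrt{r^2+1}}r ,
\]
are positive with product $1$. Consider the graph of $f$ with the transversal field $\xi=\partial_3$. In the coordinates $x$, the induced connection is the flat one and $h=D^2f$. As $D\xi=0$, and as the volume $\det(\cdot,\cdot,\xi)=dx^1\wedge dx^2$ induced by $\xi$ is the volume form of $h$ because $\det D^2f=1$, the field $\xi$ is the affine normal. Hence $S=0$, $H=0$, and the graph is a locally strongly convex improper affine sphere with $C=D^3f$. In the radial direction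
\[
C(\partial_r,\partial_r,\partial_r)=f'''=(r^2+1)^{-3/2}\ne0 .
\]
So $\hat\Delta C=\lambda C$ with a positive function $\lambda$, but $\hat\nabla C\neq0$.

\section{Sharp bounds for the Pick invariant}\label{sec:pick}

Let $J=\dfrac{|K|^2}{n(n-1)}=\dfrac{|C|^2}{4n(n-1)}$ be the Pick invariant. By \eqref{eq:scal} the scalar curvature of an affine hypersphere is $n(n-1)(H+J)$. If $\hat R\cdot C=0$, then $J$ is locally constant by Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:pick}
Let $M^n$, $n\ge 2$, be a locally strongly convex affine hypersphere with $\hat R\cdot C=0$. If $H\ge0$, then $C=0$, so $M$ is locally a quadric: an ellipsoid for $H>0$, an elliptic paraboloid for $H=0$. If $H<0$, then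
\[
0\le J\le -H .
\]
Here $J=0$ if and only if $M$ is locally a two-sheeted hyperboloid, and $J=-H$ if and only if $h$ is flat. Both bounds are attained for every $n\ge2$.
\end{theorem}

The proof completes squares in \eqref{eq:squares}. What to subtract is suggested by the surface case, where $P=\frac u2I$ and $[A_1,A_2]$ is a multiple of $e_1\wedge e_2$.

\begin{lemma}\label{lem:identity}
For every trace-free $K\in V_n$, with $u=|K|^2=n(n-1)J$,
\[
4\Phi(K)=(n+1)Ju+\Big|P-\frac un I\Big|^2+\sum_{i,j}\big|[A_i,A_j]+J\,e_i\wedge e_j\big|^2 .
\]
\end{lemma}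

\begin{proof}
As $\operatorname{tr}P=u$, we have $|P-\frac unI|^2=|P|^2-\frac{u^2}n=|P|^2-(n-1)Ju$. The endomorphism $e_i\wedge e_j$ sends $e_j$ to $e_i$ and $e_i$ to $-e_j$ (for $i\ne j$), so $\langle B,e_i\wedge e_j\rangle=2B_{ij}$ for skew $B$, and $\sum_{i,j}|e_i\wedge e_j|^2=2n(n-1)$. By \eqref{eq:wedgepair},
\[
\sum_{i,j}\langle[A_i,A_j],e_i\wedge e_j\rangle=2\sum_{i,j}h([A_i,A_j]e_j,e_i)=-2u .
\]
Hence the last sum in the lemma equals $\sum|[A_i,A_j]|^2-4Ju+2n(n-1)J^2=\sum|[A_i,A_j]|^2-2Ju$. Adding the two results and using \eqref{eq:squares} gives the identity.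
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pick}]
By \eqref{eq:scalar} with $\varepsilon=1$, $\lambda=0$, we have $4\Phi=-(n+1)Hu$. Since $\hat R(e_i,e_j)=H\,e_i\wedge e_j-[A_i,A_j]$, Lemma~\ref{lem:identity} becomes
\begin{equation}\label{eq:key}
-(n+1)(H+J)\,u=\Big|P-\frac unI\Big|^2+\sum_{i,j}\big|\hat R(e_i,e_j)-(H+J)\,e_i\wedge e_j\big|^2\ \ge 0 .
\end{equation}
So at each point $u=0$ or $J\le-H$. If $H\ge0$ and $u>0$, then $J>0\ge-H$, a contradiction. Hence $C=0$ when $H\ge0$, and $M$ is locally a quadric by the Maschke--Pick--Berwald theorem, its type being determined by the sign of $H$. For $H<0$ we obtain $0\le J\le-H$ (trivially where $u=0$). Again by the Maschke--Pick--Berwald theorem, $J=0$ characterizes the two-sheeted hyperboloids.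

Let $H<0$. If $J=-H$, the left side of \eqref{eq:key} vanishes, so $\hat R(e_i,e_j)=(H+J)\,e_i\wedge e_j=0$ and $h$ is flat. Conversely, if $h$ is flat, its scalar curvature $n(n-1)(H+J)$ vanishes, so $J=-H$.

\emph{The bounds are attained.} $J=0$ is attained by the two-sheeted hyperboloids. For $J=-H$ consider
\[
M=\{x\in\mathbb R^{n+1}:\ x_1\cdots x_{n+1}=1,\ x_i>0\}.
\]

\emph{Convexity.} $M$ is a level set of $F=\sum\log x_i$. Differentiating $dF(Y)=0$ along $M$ gives $h(X,Y)\,dF(\xi)=-D^2F(X,Y)$ for tangent $X,Y$. As $D^2F$ is negative definite, $M$ is locally strongly convex, and our orientation $h>0$ of $\xi$ means $dF(\xi)>0$.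

\emph{Flatness and parallelism.} The abelian group $G$ of positive diagonal matrices of determinant $1$ acts simply transitively on $M$ by equiaffine maps, so $h$ and $C$ are $G$-invariant. We identify $M$ with $G$. Invariant vector fields commute and have constant inner products, so by Koszul's formula they are $\hat\nabla$-parallel. Therefore $\hat R=0$, and the invariant tensor $C$ is parallel. In particular $\hat R\cdot C=0$.

\emph{The affine normal.} Permutations of the coordinates map $M$ to itself, fix $p=(1,\dots,1)$, preserve $F$, and preserve the volume form up to sign. Reversing the sign of the volume form can change the affine normal at most by a sign, and this sign is fixed by the condition $dF(\xi)>0$. So $\xi_p$ is invariant under all permutations and is a multiple $cp$ of $p$. By equivariance under $G$, $\xi=cx$ along all of $M$, where $x$ is the position vector. From $dF(x)=n+1>0$ and $dF(\xi)>0$ we get $c>0$, and $D_X\xi=cX$ shows $S=-c\,\mathrm{id}$. Thus $M$ is an affine hypersphere with $H=-c<0$, and $\hat R=0$ gives $J=-H$.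
\end{proof}

\begin{remark}[Classification]
By Theorem~\ref{thm:main}, the locally strongly convex affine hyperspheres with $\hat R\cdot C=0$ are exactly those with $\hat\nabla C=0$, which were classified by Hu, Li and Vrancken \cite{HLV}. They are the quadrics; the Calabi products of a lower-dimensional hyperbolic affine hypersphere with parallel cubic form with a point or with another such hypersphere; and the standard embeddings of $SL(m,\mathbb R)/SO(m)$, $SL(m,\mathbb C)/SU(m)$, $SU^*(2m)/Sp(m)$ ($m\ge3$) and $E_{6(-26)}/F_4$. This classification was not used above.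
\end{remark}

\begin{thebibliography}{9}
\bibitem{problem}
\emph{Locally Strongly Convex Affine Hypersurfaces With Semi-Parallel Cubic Form},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s12220-022-01133-5.pdf}
(doi:10.1007/s12220-022-01133-5).

\bibitem{HLV}
Z. Hu, H. Li and L. Vrancken,
\emph{Locally strongly convex affine hypersurfaces with parallel cubic form},
J. Differential Geom. \textbf{87} (2011), 239--307.
\end{thebibliography}

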